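# Strongly connected $2$-digraphs with diameter of order $k^3$

## 1. Bounds of order $k^{t+1}$ for the diameter $D_{t,k}$

Let $D_{t,k}$ denote the largest diameter of a strongly connected $t$-variable digraph on $k$ letters. These terms are defined in Section 2.

**Theorem 1.** For all $k\ge 6$,
$$D_{2,k}\ \ge\ \frac{4}{27}(k-3)^3 .$$
Hence $D_{2,k}/k^2\to\infty$.

**Theorem 2.**
$$\frac{16}{27}\ \le\ \liminf_{k\to\infty}\frac{D_{2,k}}{k^3}\ \le\ \limsup_{k\to\infty}\frac{D_{2,k}}{k^3}\ \le\ 2 .$$

**Theorem 3.** For all $t,k\ge1$, $D_{t,k}\le (t(k-1)+1)k^t-1$. For every fixed $t\ge2$,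
$$\liminf_{k\to\infty} \frac{D_{t,k}}{k^{t+1}}\ \ge\ \frac{4t(t-1)^{t-1}}{(t+1)^{t+1}}>0 ,$$
so $D_{t,k}=\Theta_t(k^{t+1})$ for each $t\ge 2$. For $t=1$ this fails: $D_{1,k}=k-1$.

Theorem 1 answers a question from "Multivariate digraphs and higher order Markov chains" (http://zhuyinfeng.org/Data/Talks/MAO2018.pdf). The results known there are $D_{2,2}=4$, $D_{2,3}=15$ and, for $k\ge5$, $D_{2,k}\ge 2k^2$ if $k$ is odd and $D_{2,k}\ge 2k^2-k+1$ if $k$ is even (Wu, Xu, Zhu, 2017). Wu, Xu and Zhu (2017) conjectured that
$$\lim_{k\to\infty}\frac{D_{2,k}}{k^2}=2 .$$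
By Theorem 1 the conjecture is false: $k^2$ is the wrong power of $k$. Theorem 2 says that the right power is $k^3$, with a constant between $\frac{16}{27}$ and $2$; the arguments below do not determine it. Theorem 3 says that with $t\ge 2$ variables the right power is $k^{t+1}$, one more than the number $k^t$ of states would suggest. Most of the talk explains where the extra factor $k$ comes from.

## 2. Boxes, the Markov operator, and a two-letter example

Let $K$ be a finite set, whose elements we call letters, and let $t\ge1$.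

**Definition (digraphs and boxes).** A *$t$-digraph* on $K$ is a map $f:K^t\to2^K$. A *$t$-box* is a product $\mathcal A=A_1\times\cdots\times A_t$ of finite sets, its *sides*. A sub-box of $\mathcal A$ is a box $\mathcal B$ each of whose sides is contained in the corresponding side of $\mathcal A$. A point $(a_1,\dots,a_t)$ is identified with the box $\{a_1\}\times\cdots\times\{a_t\}$. We write $f(\mathcal A)=\bigcup_{x\in\mathcal A}f(x)$.

**Definition (Markov operator).** The operator $M=M_f$ sends sub-boxes of $K^t$ to sub-boxes of $K^t$ by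
$$M(A_1\times\cdots\times A_t)=A_2\times\cdots\times A_t\times f(A_1\times\cdots\times A_t).$$
So the window of length $t$ slides by one, and the new last side collects every letter that some point of the box allows. Clearly $M$ is *monotone*: $\mathcal A\subseteq\mathcal B$ implies $M(\mathcal A)\subseteq M(\mathcal B)$. As usual, $M^0$ is the identity.

**Definition (distance, diameter, strong connectivity).** For $x,y\in K^t$ let $\mathcal{HI}_f(x,y)=\{n>0: y\in M^n(x)\}$. Put $\mathrm{Dist}_f(x,y)=0$ if $x=y$, and $\mathrm{Dist}_f(x,y)=\min\mathcal{HI}_f(x,y)$ otherwise, with $\min\emptyset=+\infty$. The diameter is $\mathrm{Dia}(f)=\max_{x\ne y}\mathrm{Dist}_f(x,y)$, with $\max\emptyset=0$. We call $f$ *strongly connected* if $\mathcal{HI}_f(x,y)\ne\emptyset$ for all $x,y\in K^t$, including $x=y$. Finally,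
$$D_{t,k}=\max\{\mathrm{Dia}(f): f\text{ a strongly connected }t\text{-digraph on }[k]\},\qquad [k]=\{1,\dots,k\}.$$
Only the number of letters matters, so we may use any $k$-element set in place of $[k]$.

**One variable.** For $t=1$ we have $M(A)=f(A)$, so $M^n(x)$ is the set of endpoints of walks of length $n$ from $x$ in an ordinary digraph. A shortest walk between two different vertices repeats no vertex, so $D_{1,k}\le k-1$. The directed cycle on $k$ vertices attains $k-1$ (for $k=1$, take a loop). So $D_{1,k}=k-1$, which is the last sentence of Theorem 3.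

**Single-valued $f$.** Suppose every $f(x)$ has exactly one element. Then $M$ maps points to points, and strong connectivity says that $M$ permutes $K^t$ in a single cycle; the diameter is then $k^t-1$. For $t=2$ and $K=\{0,1\}$, writing $ab$ for the point $(a,b)$, the choice $f(00)=f(01)=\{1\}$, $f(11)=f(10)=\{0\}$ gives $00\to01\to11\to10\to00$ and diameter $3$.

**A diameter of $4$ on two letters.** Now take
$$f(00)=\{1\},\quad f(01)=\{0\},\quad f(10)=\{0,1\},\quad f(11)=\{0\}.$$
Starting at $00$, the successive boxes are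
$$00,\quad 01,\quad 10,\quad \{0\}\times\{0,1\}=\{00,01\},\quad \{0,1\}\times\bigl(f(00)\cup f(01)\bigr)=K^2 .$$
Moreover $M(K^2)=K^2$. The point $11$ is first hit at time $4$, so $\mathrm{Dist}_f(00,11)=4$. From $01$ and from $10$ the box $K^2$ is reached after $3$ and $2$ steps, and from $11$ after $3$ steps, since $M(11)=\{10\}$. So $f$ is strongly connected with $\mathrm{Dia}(f)=4$, which equals the value of $D_{2,2}$ quoted above.

In this example no single point leads to $11$. A point $z$ with $11\in M(z)$ must be $01$ or $11$ with $1\in f(z)$, and both values are $\{0\}$. The point $11$ appears only because $M$ of the box $\{00,01\}$ combines the second coordinate of $01$ with the letter produced by $00$. In general $M(\mathcal A)$ is larger than $\bigcup_{x\in\mathcal A}M(x)$. So $M$ is not a walk on $k^t$ states, and the argument "a shortest walk repeats no state" is not available for $t\ge2$. What can be said instead?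

## 3. The upper bound: return to a point, then let the box grow

This section proves the first sentence of Theorem 3, and with it the upper bound $2$ in Theorem 2. Let $f$ be strongly connected on $K$ with $|K|=k$, and let $x\ne y$ be points of $K^t$. (If $k=1$ there are no such points, and $D_{t,1}=0$ equals the claimed bound.)

**Step 1: find a point that returns to itself.** If $f(z)=\emptyset$ for some point $z$, then $M^n(z)=\emptyset$ for all $n\ge1$, contradicting strong connectivity. So $f(z)\ne\emptyset$ for all $z$, and we may choose points $x_0=x$ and $x_{i+1}\in M(x_i)$ for $i\ge0$. By monotonicity, $x_{i+n}\in M^n(x_i)$ for all $i,n\ge 0$. Among the $k^t+1$ points $x_0,\dots,x_{k^t}$ two coincide. So there are $a\ge0$ and $p\ge1$ with $a+p\le k^t$ and $x_a=x_{a+p}=:z$. Then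
$$z\in M^a(x),\qquad z\in M^p(z).$$

**Step 2: boxes grow along multiples of $p$, and stop growing soon.** Applying $M^n$ to $\{z\}\subseteq M^p(z)$ gives
$$M^n(z)\subseteq M^{n+p}(z)\qquad(n\ge0). \tag{1}$$
Put $C_j=M^{jp}(z)$. By (1), $C_0\subseteq C_1\subseteq\cdots$, and all sides are nonempty. For boxes with nonempty sides, a strict inclusion means that all sides are contained in the corresponding sides and at least one of them is strictly smaller. So each strict inclusion in the chain raises the sum of the side sizes by at least $1$. This sum starts at $t$ and never exceeds $tk$, so there are at most $t(k-1)$ strict inclusions. Since $C_{j+1}=M^p(C_j)$, an equality $C_j=C_{j+1}$ forces $C_{j'}=C_j$ for all $j'\ge j$. Hence there is $J\le t(k-1)$ with $C_j=C_J$ for all $j\ge J$.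

**Step 3: replace the hitting time by an early one.** By strong connectivity, $y\in M^n(z)$ for some $n>0$. Let $n'$ be the element of $[Jp,Jp+p-1]$ with $n'\equiv n\pmod p$. If $n\le n'$, then $y\in M^n(z)\subseteq M^{n'}(z)$ by (1). If $n=n'+ip$ with $i>0$, then
$$M^n(z)=M^{n'-Jp}(C_{J+i})=M^{n'-Jp}(C_J)=M^{n'}(z).$$
In both cases $y\in M^{n'}(z)\subseteq M^{a+n'}(x)$. Here $a+n'>0$, because $M^0(x)=\{x\}$ does not contain $y$. Therefore
$$\mathrm{Dist}_f(x,y)\le a+n'\le (a+p)-1+Jp\le k^t-1+t(k-1)k^t,$$
that is, $D_{t,k}\le(t(k-1)+1)k^t-1$. For $t=2$ the bound is $(2k-1)k^2-1$, so $\limsup D_{2,k}/k^3\le2$. $\square$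

For $t=2$, the bound is a lap length $p\le k^2$ times a number of growth steps $J\le 2(k-1)$. A cubic example therefore needs a loop of about $k^2$ steps along which the box grows by about one letter per lap, for about $k$ laps.

## 4. Slow growth with a one-letter target gives only a quadratic distance

Take $k=m+s$ letters $v_0,\dots,v_{m-1}$ and $w_0,\dots,w_{s-1}$, indexed by $\mathbb Z_m$ and $\mathbb Z_s$, and a strongly connected digraph $F$ on the label set $\mathbb Z_s$. On points of mixed type put
$$f(w_i,v_c)=\begin{cases}\{w_i\}&c\ne m-1,\\ \{w_{i'}:i'\in F(i)\}&c=m-1,\end{cases}\qquad f(v_c,w_i)=\{v_{c+1}\}.$$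
The $v$-letter is a counter modulo $m$ that advances every two steps. Each time it passes from $m-1$ to $0$, the label of the $w$-letter makes one move in $F$. From $(w_0,v_0)$, the box at time $2(qm+c)$, with $0\le c<m$, is
$$\{w_i:i\in F^q(\{0\})\}\times\{v_c\},$$
where $F(I)=\bigcup_{i\in I}F(i)$. One round of the counter takes $2m$ steps. If $F$ is such that $F^q(\{0\})$ needs about $s^2$ moves to become all of $\mathbb Z_s$, then the box needs about $2ms^2$ steps to fill up, which is cubic when $m$ and $s$ are both proportional to $k$.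

But a cubic filling time is not a cubic distance. The point $(w_i,v_c)$ is hit as soon as the single label $i$ lies in $F^q(\{0\})$, and in any strongly connected digraph on $s$ vertices this happens for some $q\le s-1$. So $(w_i,v_c)$ is hit at a time at most
$$2\bigl((s-1)m+m-1\bigr)<2ms\le \tfrac12k^2 .$$
No choice of $F$ repairs this. Membership of a point in a box tests one letter per side, and a one-letter test on the labels always succeeds within $s-1$ rounds, however slowly the set $F^q(\{0\})$ fills up.

To use the slow growth, the target must be hit only when the set $F^q(\{0\})$ contains several prescribed labels at the same moment, spread out so widely that only a large set contains them all. A point cannot ask for this. A chain of tests can: within one round the set $F^q(\{0\})$ does not change while the counter advances, so the tests can be made one after another at consecutive counter values. A marker letter records that all tests so far have succeeded, and disappears when one fails. Section 5 supplies the slow digraph $F$, and Section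 6 builds the chain of tests.

## 5. A directed cycle with one chord

For $s\ge2$ let $F$ be the digraph on $\mathbb Z_s=\{0,\dots,s-1\}$ with
$$F(i)=\{i+1\}\ (0\le i\le s-2),\qquad F(s-1)=\{0,1\}.$$
For $1\le r\le s-1$ put
$$h_l=\Bigl\lfloor \frac{ls}{r+1}\Bigr\rfloor\ (0\le l\le r),\qquad H=\{h_0,\dots,h_r\},\qquad g=\Bigl\lceil\frac{s}{r+1}\Bigr\rceil .$$
Thus $h_0=0$, and $H$ consists of $r+1$ labels spread evenly around the cycle. They are distinct because $s/(r+1)\ge1$ and $h_r<s$.

For $s=4$, the sets $F^q(\{0\})$ for $q=0,1,\dots,10$ are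
$$\{0\},\{1\},\{2\},\{3\},\{0,1\},\{1,2\},\{2,3\},\{3,0,1\},\{0,1,2\},\{1,2,3\},\{0,1,2,3\}.$$
They are rotating intervals which gain one element at each pass over $s-1=3$. For $r=1$ we have $H=\{0,2\}$, which is first contained at $q=8$; for $r=3$ we have $H=\mathbb Z_4$, first contained at $q=10$. The next lemma guarantees $q\ge6$ and $q\ge9$ in these two cases.

**Lemma 4.** (a) For every $i\in\mathbb Z_s$, $F^q(\{i\})=\mathbb Z_s$ for all large $q$. (b) If $H\subseteq F^q(\{0\})$, then $q\ge(s-1)(s-g)$.

**Proof of (a): two coprime closed walks.** There are closed walks at $s-1$ of length $s$ (through $0$) and of length $s-1$ (through the chord $s-1\to1$; for $s=2$ this is a loop). As $s$ and $s-1$ are coprime, every large integer has the form $\alpha s+\beta(s-1)$ with integers $\alpha,\beta\ge0$. So there are closed walks at $s-1$ of every large length. Given $i$ and $j$, walk from $i$ to $s-1$, then around a closed walk, then from $s-1$ to $j$. This realizes every large length from $i$ to $j$.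

**Proof of (b), step 1: locate $F^q(\{0\})$ in a short cyclic interval.** Consider a walk of length $q$ from $0$. Call a step $s-1\to1$ a *skip*, and let $a$ be the number of skips. A skip adds $2$ modulo $s$, and any other step adds $1$, so the walk ends at $q+a$ modulo $s$. Before the first skip the walk must get from $0$ to $s-1$, which takes at least $s-1$ non-skip steps. Between two consecutive skips it must get from $1$ to $s-1$, which takes at least $s-2$ non-skip steps. So if $a\ge1$,
$$q\ge(s-1)+(a-1)(s-2)+a=a(s-1)+1 .$$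
Hence always $a\le L:=\lfloor q/(s-1)\rfloor$, and
$$F^q(\{0\})\subseteq\{q,q+1,\dots,q+L\}\pmod s. \tag{2}$$

**Step 2: an interval containing $H$ is long.** If $L+1\ge s$, then $q\ge(s-1)L\ge(s-1)^2\ge(s-1)(s-g)$, as $g\ge1$. Otherwise the complement of the interval in (2) is a cyclic interval of $s-L-1\ge1$ residues. It is disjoint from $H$, because $H\subseteq F^q(\{0\})$. Therefore it lies strictly between two cyclically consecutive elements of $H$. Such elements differ by at most $g$. Indeed, with $\zeta=s/(r+1)$ we have $\lfloor (l+1)\zeta\rfloor\le\lfloor l\zeta+\lceil \zeta\rceil\rfloor=\lfloor l\zeta\rfloor+\lceil \zeta\rceil$, so $h_{l+1}-h_l\le g$; and the last gap is $s-h_r=s-\lfloor s-\zeta\rfloor=\lceil \zeta\rceil=g$. So at most $g-1$ residues fit in between, which gives $s-L-1\le g-1$, that is, $L\ge s-g$. Hence $q\ge(s-1)L\ge(s-1)(s-g)$. $\square$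

For $r=1$ the bound is $(s-1)\lfloor s/2\rfloor$, already quadratic in $s$. For $r$ large but of smaller order than $s$, it is close to $s^2$.

## 6. A counter, a rotating interval, and markers that test for $H$

We build the $2$-digraph in a form that allows the label letters and the counter letters to overlap. Theorem 1 uses no overlap; Theorem 2 does.

**Definition (data).** Let $m,s\ge2$ and $1\le r\le\min(m-1,s-1)$. Let $N$ be a finite set containing distinct letters $v_c$ $(c\in\mathbb Z_m)$, and put $V=\{v_c: c\in\mathbb Z_m\}$. For each $c\in\mathbb Z_m$ let $\lambda_c:\mathbb Z_s\to N$ be injective, with image $U_c$. Assume: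

* (C1) there are no $c,c'$ with both $v_{c'}\in U_c$ and $v_c\in U_{c'+1}$;
* (C2) $v_c\notin U_c\cup U_{c+1}$ for all $c$.

The letter $\lambda_c(i)$ represents the label $i$ while the counter shows $c$. The simplest data are $N=V\sqcup\{w_0,\dots,w_{s-1}\}$ and $\lambda_c(i)=w_i$ for every $c$. Then $U_c$ is disjoint from $V$, so (C1) and (C2) hold trivially, and we are in the setting of Section 4.

**Proposition 5.** With such data,
$$D_{2,|N|+r}\ \ge\ 2m(s-1)\Bigl(s-\Bigl\lceil \frac{s}{r+1}\Bigr\rceil\Bigr).$$

### 6.1 The digraph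

**Letters.** Let $\Omega=\{\omega_1,\dots,\omega_r\}$ be disjoint from $N$, and $K=N\sqcup\Omega$. The $\omega_c$ are the markers. Put $\bar V=V\cup\Omega$ and $\tau(v_c)=\tau(\omega_c)=c\in\mathbb Z_m$, so that a marker also shows a counter value. Put $\beta_0=v_0$ and $\beta_c=\omega_c$ for $1\le c\le r$. Then $\tau(\beta_c)=c$ for $0\le c\le r$.

**Good and bad points.** Let
$$E_1=\{(\lambda_{\tau(b)}(i),b): b\in\bar V,\ i\in\mathbb Z_s\},\qquad E_2=\{(b,\lambda_{\tau(b)+1}(i)): b\in\bar V,\ i\in\mathbb Z_s\}.$$
Points outside $E_1\cup E_2$ are called *bad*.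

The sets $E_1$ and $E_2$ are disjoint. Indeed, points of $E_1$ have first coordinate in $N$ and second in $\bar V$, and points of $E_2$ have first coordinate in $\bar V$ and second in $N$. A common point therefore has both coordinates in $\bar V\cap N=V$, say it is $(v_{c'},v_c)$. Membership in $E_1$ says $v_{c'}\in U_c$, and membership in $E_2$ says $v_c\in U_{c'+1}$, contradicting (C1).

In both sets the point determines $b$, which is one of its coordinates, and then the label $i$, because the maps $\lambda_c$ are injective.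

Every diagonal point $(b,b)$ is bad. If it lay in $E_1\cup E_2$, then $b\in \bar V\cap N=V$, say $b=v_c$, and $v_c\in U_c$ or $v_c\in U_{c+1}$, contradicting (C2).

**The map $f$.** Let $y=(\lambda_r(h_r),\beta_r)$. It lies in $E_1$, and $\beta_r=\omega_r$ because $r\ge1$. Define $f$ as follows.

* $f(y)=K$, and $f(x)=K$ for every bad point $x$.
* On $E_1\setminus\{y\}$, with $c=\tau(b)$: $f(\lambda_c(i),b)=\{\lambda_{c+1}(i)\}$ if $c\ne m-1$, and $f(\lambda_{c}(i),b)=\lambda_0(F(i))$ if $c=m-1$.
* On $E_2$, with $c=\tau(b)$: $f(b,\lambda_{c+1}(i))=\{v_{c+1}\}$, except at the *trigger points* $(\beta_c,\lambda_{c+1}(h_c))$, $0\le c\le r-1$, where $f=\{v_{c+1},\beta_{c+1}\}$.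

The trigger at counter value $c$ passes the marker on from $\beta_c$ to $\beta_{c+1}$, provided that the label $h_c$ is present. Everywhere else in $E_2$ only the plain counter letter is produced.

**The smallest instance.** Take $r=1$, $m=2$, $s=3$, with the simplest data. The six letters are $v_0,v_1,w_0,w_1,w_2,\omega_1$; we have $h_0=0$, $h_1=1$ and $y=(w_1,\omega_1)$; the only trigger is $(v_0,w_0)$. From $x=(w_0,v_0)$ the boxes at even times $0,2,\dots,14$ are
$$\{w_0\}\times\{v_0\},\ \{w_0\}\times\{v_1,\omega_1\},\ \{w_1\}\times\{v_0\},\ \{w_1\}\times\{v_1\},\ \{w_2\}\times\{v_0\},\ \{w_2\}\times\{v_1\},\ \{w_0,w_1\}\times\{v_0\},\ \{w_0,w_1\}\times\{v_1,\omega_1\}.$$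
At time $2$ the marker is present, as label $0$ was present, but the label $1$ needed for $y$ is missing. At time $6$ label $1$ is present, but the marker is not. Only at time $14$ are both there, and $y$ is hit. Before that, the boxes at odd times have $v_0$, $v_1$ or $\omega_1$ in first position and so do not contain $y$. So $\mathrm{Dist}_f(x,y)=14$.

### 6.2 The distance from $x$ to $y$ is large

Let $x=(\lambda_0(0),v_0)$ and $B_j=M^j(x)$.

**Step 1: write down the boxes.** For $n=qm+c$ with $q\ge0$ and $0\le c<m$, put $I_n=F^q(\{0\})$, $X_n=\lambda_c(I_n)$, and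
$$Y_n=\{v_c\}\cup\begin{cases}\{\beta_c\}&\text{if }0\le c\le r\text{ and }h_0,\dots,h_{c-1}\in I_n,\\ \emptyset&\text{otherwise.}\end{cases}$$
So $q$ counts completed rounds, $c$ is the counter value, and $\tau=c$ on all of $Y_n$. For $c=0$ the condition is empty and $\beta_0=v_0$, so $Y_n=\{v_0\}$.

**Claim 6.** If $y\notin X_{n'}\times Y_{n'}$ for all $n'<n$, then $B_{2n'}=X_{n'}\times Y_{n'}$ for all $n'\le n$ and $B_{2n'+1}=Y_{n'}\times X_{n'+1}$ for all $n'<n$.

**Step 2: proof of Claim 6 by induction on $n$.** For $n=0$, $X_0\times Y_0=\{\lambda_0(0)\}\times\{v_0\}=B_0$. For the step from $n$ to $n+1$, let $n=qm+c$ and $B_{2n}=X_n\times Y_n\not\ni y$. Every point of this box has the form $(\lambda_c(i),b)$ with $i\in I_n$ and $\tau(b)=c$, so it lies in $E_1\setminus\{y\}$. If $c\ne m-1$, then $f(B_{2n})=\lambda_{c+1}(I_n)$, and this is $X_{n+1}$, as $n+1=qm+(c+1)$. If $c=m-1$, then $f(B_{2n})=\lambda_0(F(I_n))=\lambda_0(F^{q+1}(\{0\}))$, and this is $X_{n+1}$, as $n+1=(q+1)m$. In both cases $B_{2n+1}=Y_n\times X_{n+1}$.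

Every point of $B_{2n+1}$ has the form $(b,\lambda_{c+1}(i))$ with $\tau(b)=c$, so it lies in $E_2$. Hence $f(B_{2n+1})$ is $\{v_{c+1}\}$, together with $\beta_{c+1}$ exactly if $c\le r-1$ and the trigger $(\beta_c,\lambda_{c+1}(h_c))$ lies in $Y_n\times X_{n+1}$. (Triggers for other counter values have another $\tau$ in their first coordinate.) It remains to compare this with $Y_{n+1}$.

Suppose $c\le r-1$. Then $c\le m-2$, so $n$ and $n+1$ belong to the same round and $I_{n+1}=I_n$. The trigger lies in the box if and only if $\beta_c\in Y_n$ and $h_c\in I_{n+1}$. By definition of $Y_n$, $\beta_c\in Y_n$ means $h_0,\dots,h_{c-1}\in I_n$ (for $c=0$ both statements always hold). So the trigger lies in the box if and only if $h_0,\dots,h_c\in I_{n+1}$, which is the condition for $\beta_{c+1}\in Y_{n+1}$. Thus $f(B_{2n+1})=Y_{n+1}$.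

Suppose $c\ge r$. Then $f(B_{2n+1})=\{v_{c+1}\}$. If $c<m-1$, the counter value $c+1$ of $n+1$ exceeds $r$, so $Y_{n+1}=\{v_{c+1}\}$. If $c=m-1$, the counter value of $n+1$ is $0$ and $Y_{n+1}=\{v_0\}$. Again $f(B_{2n+1})=Y_{n+1}$.

So $B_{2n+2}=X_{n+1}\times Y_{n+1}$, which proves the claim.

**Step 3: read off the first hitting time.** Note that $x\ne y$, since the second coordinates are $v_0$ and $\omega_r$. Suppose there is an $n$ with $y\in X_n\times Y_n$, and take the least one. By Claim 6 all boxes $B_j$ with $j\le 2n$ are known. Those with $j$ even and $j<2n$ do not contain $y$ by the choice of $n$. Those with $j$ odd have the form $Y_{n'}\times X_{n'+1}$ with $X_{n'+1}\subseteq N$, so they do not contain $y$, whose second coordinate $\omega_r$ is in $\Omega$. So $\mathrm{Dist}_f(x,y)=2n$. (If there is no such $n$, the same argument shows that $y$ is never hit. Section 6.3 excludes this.)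

Write $n=qm+c$. From $\omega_r\in Y_n$ we get $c=r$ and $h_0,\dots,h_{r-1}\in I_n$. From $\lambda_r(h_r)\in X_n=\lambda_r(I_n)$ and injectivity we get $h_r\in I_n$. So $H\subseteq I_n=F^q(\{0\})$, and Lemma 4(b) gives $q\ge(s-1)(s-g)$. Hence
$$\mathrm{Dist}_f(x,y)=2n\ge2mq\ge2m(s-1)(s-g).$$

### 6.3 The digraph is strongly connected

**Step 4: points with $f=K$ reach everything.** Let $x=(a,b)$ be any point with $f(x)=K$, that is, a bad point or $y$. Then $M(x)=\{b\}\times K$ contains the diagonal point $(b,b)$, which is bad. So $f(M(x))=K$ and $M^2(x)=K^2$. Also $M(K^2)=K^2$. Hence $M^n(x)=K^2$ for all $n\ge2$.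

**Step 5: it suffices to reach $y$.** If $y\in M^n(x)$ for some $n\ge0$, then $M^{n+2}(x)\supseteq M^2(y)=K^2$, so every point is hit from $x$. We now show that this happens for every $x\in E_1\cup E_2$.

**Step 6: from any good point, reach some $(\lambda_0(i),v_0)$.** If $x=(b,\lambda_{c+1}(i))\in E_2$ with $\tau(b)=c$, then $v_{c+1}\in f(x)$, so $M(x)$ contains $(\lambda_{c+1}(i),v_{c+1})\in E_1$. If $x=(\lambda_c(i),b)\in E_1$ with $\tau(b)=c$, then $f(x)$ contains $\lambda_{c+1}(i')$ for some $i'$ (also if $x=y$, where $f(x)=K$), so $M(x)$ contains $(b,\lambda_{c+1}(i'))\in E_2$. Alternating these two moves and using monotonicity, we pass through points $(\lambda_c(i),v_c)$ with $c$ increasing by $1$ modulo $m$ every two steps, and reach one with $c=0$.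

**Step 7: from there, fill up the label side.** For $I\subseteq\mathbb Z_s$,
$$M^2(\lambda_c(I)\times\{v_c\})\supseteq\lambda_{c+1}(I)\times\{v_{c+1}\}\ (c\ne m-1),\qquad M^2(\lambda_{m-1}(I)\times\{v_{m-1}\})\supseteq\lambda_0(F(I))\times\{v_0\}.$$
Indeed, the points on the left are in $E_1\setminus\{y\}$, because their second coordinate is not $\omega_r$. So the first application of $M$ gives $\{v_c\}\times\lambda_{c+1}(I)$ or $\{v_{m-1}\}\times\lambda_0(F(I))$, and the second produces the letter $v_{c+1}$. Thus $2m$ steps replace $I$ by $F(I)$ at least. Starting from $I=\{i\}$, Lemma 4(a) shows that some $M^{n}(x)$ contains $\lambda_0(\mathbb Z_s)\times\{v_0\}=\lambda_0(\mathbb Z_s)\times\{\beta_0\}$.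

**Step 8: all tests now succeed.** For $0\le c\le r-1$,
$$M^2(\lambda_c(\mathbb Z_s)\times\{\beta_c\})\supseteq\lambda_{c+1}(\mathbb Z_s)\times\{\beta_{c+1}\}.$$
Indeed, $c\le m-2$, and no point on the left is $y$, since $\beta_c\ne\omega_r$. So the first application gives $\{\beta_c\}\times\lambda_{c+1}(\mathbb Z_s)$. This contains the trigger $(\beta_c,\lambda_{c+1}(h_c))$, so the second application produces $\beta_{c+1}$. After $2r$ further steps the box contains $\lambda_r(\mathbb Z_s)\times\{\beta_r\}$, which contains $y$. So $f$ is strongly connected.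

Since $|K|=|N|+r$, Sections 6.2 and 6.3 together prove Proposition 5. $\square$

## 7. Disjoint alphabets and two test labels: proof of Theorem 1

Let $k\ge6$. Take $r=1$, $m=\lfloor k/3\rfloor\ge2$, $s=k-1-m\ge2$, and the simplest data $N=V\sqcup\{w_0,\dots,w_{s-1}\}$, $\lambda_c(i)=w_i$. The requirement $r\le\min(m-1,s-1)$ holds, and $|N|+r=m+s+1=k$. Since $s-\lceil s/2\rceil=\lfloor s/2\rfloor\ge(s-1)/2$, Proposition 5 gives
$$D_{2,k}\ge2m(s-1)\lfloor s/2\rfloor\ge m(s-1)^2 .$$
Here $m\ge\frac k3-1$, and $s-1=k-2-m\ge\frac{2k}3-2$ because $m\le k/3$. Hence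
$$D_{2,k}\ge\Bigl(\frac k3-1\Bigr)\Bigl(\frac{2k}3-2\Bigr)^2=\frac4{27}(k-3)^3 .$$
Dividing by $k^2$ gives $D_{2,k}/k^2\to\infty$. $\square$

## 8. Overlapping alphabets: the constant $\frac{16}{27}$

There are two savings to be made. First, with $r$ tending to infinity but $r=o(k)$, the factor $s-\lceil s/(r+1)\rceil$ is $(1-o(1))s$ instead of about $s/2$, at a cost of only $o(k)$ letters. With disjoint alphabets, $m+s\approx k$ and the bound is about $2ms^2$; its maximum, at $m=k/3$ and $s=2k/3$, is $\frac{8}{27}k^3$. Second, counter letters may serve also as label letters, as long as (C1) and (C2) hold.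

**Step 1: the overlapping data.** Let $\mu\ge1$, $m=2\mu+2$, $w\ge0$ and $s=w+\mu\ge2$. Take $N=V\sqcup\{w_0,\dots,w_{w-1}\}$ and
$$\lambda_c(i)=w_i\ (0\le i<w),\qquad \lambda_c(w+i-1)=v_{c+i}\ (1\le i\le\mu).$$
So while the counter shows $c$, the $\mu$ counter letters following $v_c$ are used as labels. Since $\mu<m$, each $\lambda_c$ is injective, and
$$v_{c'}\in U_c\iff c'-c\in\{1,\dots,\mu\}\pmod m. \tag{3}$$

For $\mu=1$, $m=4$, the points of $V\times V$ in $E_1$ are the $(v_{c+1},v_c)$, and those in $E_2$ are the $(v_c,v_{c+2})$. The index differences "second minus first" are $3$ and $2$ modulo $4$. They differ, and neither is $0$.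

**Step 2: (C1) and (C2) hold.** Suppose $v_{c'}\in U_c$ and $v_c\in U_{c'+1}$. By (3), $c'-c\equiv\delta$ and $c-c'-1\equiv\delta'$ with $\delta,\delta'\in\{1,\dots,\mu\}$. Adding, $\delta+\delta'+1\equiv0\pmod m$. But $3\le\delta+\delta'+1\le2\mu+1<m$, a contradiction. So (C1) holds. For (C2), by (3) we must check that $c-c=0$ and $c-(c+1)\equiv2\mu+1$ are not in $\{1,\dots,\mu\}$ modulo $m=2\mu+2$, and this is clear.

**Step 3: choose the parameters.** For large $k$ put $r=\lfloor\sqrt k\rfloor$, $\mu=\lfloor k/3\rfloor$, $m=2\mu+2$ and $w=k-r-m$. Then $w\ge k-\sqrt k-\frac{2k}3-2\ge0$ for large $k$, and $|N|+r=m+w+r=k$. Moreover $m\sim\frac{2k}3$ and $s=w+\mu=k-r-\mu-2\sim\frac{2k}3$, so $r\le\min(m-1,s-1)$ for large $k$. Since $r+1>\sqrt k$ and $s\le k$, we have $\lceil s/(r+1)\rceil\le\sqrt k+1=o(k)$. Proposition 5 yields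
$$D_{2,k}\ge2m(s-1)\bigl(s-\lceil s/(r+1)\rceil\bigr)=(1-o(1))\cdot2\cdot\tfrac23\cdot\bigl(\tfrac23\bigr)^2k^3=\bigl(\tfrac{16}{27}-o(1)\bigr)k^3 .$$
With the upper bound from Section 3 this proves Theorem 2. $\square$

The choice $\mu\approx k/3$ is the best one for these data: up to lower-order terms $m=2\mu$ and $s=k-\mu$, and $4\mu(k-\mu)^2$ is maximal at $\mu=k/3$.

## 9. An odometer for $t$ variables

For general $t\ge2$ the window has room for one label letter and $t-1$ counter letters. We use the counter letters as the $t-1$ digits, in base $m$, of an odometer, so that a round takes $m^{t-1}$ counts instead of $m$. We use disjoint alphabets here.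

**Proposition 7.** Let $t,m,s\ge2$ and $1\le r\le\min(m-1,s-1)$. Then
$$D_{t,s+m+r}\ \ge\ t\,m^{t-1}(s-1)\Bigl(s-\Bigl\lceil\frac s{r+1}\Bigr\rceil\Bigr).$$

### 9.1 The digraph

Let $K=U\sqcup V\sqcup\Omega$ with $U=\{u_i:i\in\mathbb Z_s\}$, $V=\{v_c:c\in\mathbb Z_m\}$ and $\Omega=\{\omega_1,\dots,\omega_r\}$. As before put $\bar V=V\cup\Omega$, $\tau(v_c)=\tau(\omega_c)=c\in\mathbb Z_m$, $\beta_0=v_0$, and $\beta_c=\omega_c$ for $1\le c\le r$. Put $P=m^{t-1}$.

A point of $K^t$ has *type* $j$ if its $j$-th coordinate is in $U$ and all its other coordinates are in $\bar V$. It is *bad* if the number of its coordinates in $U$ is not $1$. So every point is either bad or has exactly one type. Let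
$$y=(u_{h_r},\beta_r,v_0,\dots,v_0),$$
a point of type $1$. Define $f$ as follows.

* $f(y)=K$, and $f=K$ at all bad points.
* Type $1$, $x=(u_i,b_1,\dots,b_{t-1})\ne y$: $f(x)=\{u_{i'}:i'\in F(i)\}$ if $\tau(b_1)=\dots=\tau(b_{t-1})=m-1$, and $f(x)=\{u_i\}$ otherwise.
* Type $j\ge2$: put $l=t-j+1\in\{1,\dots,t-1\}$ and write $x=(b_l,\dots,b_{t-1},u,b'_1,\dots,b'_{l-1})$. Then $f(x)=\{v_{\tau(b_l)+1}\}$ if $\tau(b'_1)=\dots=\tau(b'_{l-1})=0$ (an empty condition for $l=1$), and $f(x)=\{v_{\tau(b_l)}\}$ otherwise. The exceptions are the *trigger points* $(\beta_c,v_0,\dots,v_0,u_{h_c})$ of type $t$, $0\le c\le r-1$, where $f=\{v_{c+1},\beta_{c+1}\}$.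

**How it runs.** Read a type-$1$ point $(u,b_1,\dots,b_{t-1})$ as a block whose digits $\tau(b_l)$ encode $\nu=\sum_l\tau(b_l)m^{l-1}\in[0,P)$. In the next $t$ steps, first the label letter is rewritten (type $1$), and then the digits $1,2,\dots,t-1$ in turn (types $t,t-1,\dots,2$). In type $j$ the old digits $l,\dots,t-1$ and the new digits $1,\dots,l-1$ are in view. Digit $1$ always increases by $1$ modulo $m$, and digit $l$ increases exactly if the new digits $1,\dots,l-1$ are all $0$. Since the new digits $1,\dots,l-1$ encode $\nu+1$ modulo $m^{l-1}$, this is the usual carry. So one block of $t$ steps sends $\nu$ to $\nu+1$ modulo $P$, and the label moves along $F$ exactly when $\nu=P-1$.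

For $t=3$, $m=2$, ignoring markers, the block $(u,v_0,v_0)$ develops as
$$(u,v_0,v_0)\to(v_0,v_0,u)\to(v_0,u,v_1)\to(u,v_1,v_0)\to(v_1,v_0,u)\to(v_0,u,v_0)\to(u,v_0,v_1)\to\cdots,$$
so $\nu$ takes the values $0,1,2$ at times $0,3,6$. At time $9$ the block is $(u,v_1,v_1)$, and at time $12$ it is $(u',v_0,v_0)$ with the label of $u'$ in $F$ of the label of $u$.

### 9.2 The distance is large

Let $x=(u_0,v_0,\dots,v_0)$ and $B_j=M^j(x)$. For $n=qP+\nu$ with $q\ge0$ and $0\le\nu<P$, let $\delta_1(n),\dots,\delta_{t-1}(n)$ be the base-$m$ digits of $\nu$, the units digit first. Put $I_n=F^q(\{0\})$ and $X_n=\{u_i:i\in I_n\}$. Let $Y_n$ be $\{v_{\delta_1(n)}\}$, together with $\beta_\nu$ if $\nu\le r$ and $h_0,\dots,h_{\nu-1}\in I_n$. Put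
$$Q_n=X_n\times Y_n\times\{v_{\delta_2(n)}\}\times\cdots\times\{v_{\delta_{t-1}(n)}\}.$$
If $\nu\le r$, then $\nu\le m-1$, so $\delta_1(n)=\nu$ and the other digits are $0$. Hence $\tau=\delta_1(n)$ on all of $Y_n$, in every case.

**Claim 8.** If $y\notin Q_{n'}$ for all $n'<n$, then $B_{tn'}=Q_{n'}$ for all $n'\le n$, and for all $j<tn$ with $t\nmid j$ the points of $B_j$ have type different from $1$.

**Step 1: proof of Claim 8 by induction.** For $n=0$, $Q_0=\{u_0\}\times\{v_0\}\times\cdots\times\{v_0\}=B_0$. Let $B_{tn}=Q_n\not\ni y$, with $n=qP+\nu$.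

*The label.* All points of $Q_n$ have type $1$, differ from $y$, and have digits $\delta_1(n),\dots,\delta_{t-1}(n)$. These are all $m-1$ exactly if $\nu=P-1$. So $f(Q_n)$ is $\{u_{i'}:i'\in F(I_n)\}$ if $\nu=P-1$, and $X_n$ otherwise; in both cases it is $X_{n+1}$. Hence
$$B_{tn+1}=Y_n\times\{v_{\delta_2(n)}\}\times\cdots\times\{v_{\delta_{t-1}(n)}\}\times X_{n+1},$$
and all its points have type $t\neq1$.

*The first digit and the marker.* Each point of $B_{tn+1}$ produces $v_{\delta_1(n)+1}=v_{\delta_1(n+1)}$. In addition $\beta_{c+1}$ is produced if the trigger $(\beta_c,v_0,\dots,v_0,u_{h_c})$ lies in the box, where $0\le c\le r-1$. Suppose it does. Then $\delta_2(n)=\dots=\delta_{t-1}(n)=0$, and $\beta_c\in Y_n$ gives $\delta_1(n)=\tau(\beta_c)=c$. So $\nu=c$, and only the trigger with index $\nu$ can lie in the box, and only if $\nu\le r-1$.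

If $\nu\le r-1$, then $\nu\le m-2$, so $\nu\ne P-1$ and $I_{n+1}=I_n$. With $c=\nu$, the trigger lies in the box if and only if $\beta_c\in Y_n$ and $h_c\in I_{n+1}$, that is, if and only if $h_0,\dots,h_c\in I_{n+1}$ (for $c=0$, $\beta_0=v_0\in Y_n$ automatically). This is the condition for $\beta_{c+1}\in Y_{n+1}$. If $\nu\ge r$, no trigger lies in the box, and $Y_{n+1}=\{v_{\delta_1(n+1)}\}$: either $\nu<P-1$ and $\nu+1>r$, or $\nu=P-1$ and $Y_{n+1}=\{v_0\}\cup\{\beta_0\}=\{v_0\}$. In all cases $f(B_{tn+1})=Y_{n+1}$.

*The other digits.* For $2\le l\le t-1$, suppose that the new digits $1,\dots,l-1$ have been written. Then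
$$B_{tn+l}=\{v_{\delta_l(n)}\}\times\cdots\times\{v_{\delta_{t-1}(n)}\}\times X_{n+1}\times Y_{n+1}\times\{v_{\delta_2(n+1)}\}\times\cdots\times\{v_{\delta_{l-1}(n+1)}\},$$
whose points have type $t-l+1$, which lies between $2$ and $t-1$. So there are no triggers among them. As $\tau=\delta_1(n+1)$ on $Y_{n+1}$, the odometer rule produces exactly $\{v_{\delta_l(n+1)}\}$. After $l=t-1$ we have $B_{t(n+1)}=Q_{n+1}$. (For $t=2$ this part is void, and $B_{2n+2}=X_{n+1}\times Y_{n+1}=Q_{n+1}$ already.) This proves the claim.

**Step 2: the first hitting time.** We have $x\ne y$, and $y$ has type $1$. By Claim 8, $y$ can first be hit only at a time $tn$ with $y\in Q_n$. Write $n=qP+\nu$. From $\omega_r\in Y_n$ we get $\nu=r$ and $h_0,\dots,h_{r-1}\in I_n$, and from $u_{h_r}\in X_n$ we get $h_r\in I_n$. So $H\subseteq F^q(\{0\})$, and Lemma 4(b) gives $q\ge(s-1)(s-g)$. Hence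
$$\mathrm{Dist}_f(x,y)\ge tPq\ge t\,m^{t-1}(s-1)(s-g).$$

### 9.3 The digraph is strongly connected

**Step 3: points with $f=K$ reach everything.** A box $A_1\times\cdots\times A_{t-1}\times K$ with nonempty sides contains a bad point: fix $a_i\in A_i$ for $i\le t-1$, and choose $a_t\in U$ if exactly one of $a_1,\dots,a_{t-1}$ is in $U$, and $a_t\in\bar V$ otherwise. The number of coordinates in $U$ is then $2$ in the first case, and $0$ or at least $2$ in the second. Now let $f(x)=K$. Then the last side of $M(x)$ is $K$. If the last $i\ge1$ sides of $M^i(x)$ are $K$, with $i<t$, then $M^i(x)$ contains a bad point, so $f(M^i(x))=K$ and the last $i+1$ sides of $M^{i+1}(x)$ are $K$. Hence $M^t(x)=K^t$; and $M(K^t)=K^t$. This covers all bad points and $y$. As in Step 5 of Section 6, it remains to show that from every typed point $x$ some $M^n(x)$ contains $y$.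

**Step 4: reach a point $(u_i,v_0,\dots,v_0)$.** At every typed point, $f$ contains a letter that obeys the odometer rule, in $U$ for type $1$ and in $V$ for the other types; this holds also at $y$, where $f=K$. Appending such a letter turns a point of type $1$ into one of type $t$, and a point of type $j\ge2$ into one of type $j-1$. So we reach a point of type $1$. From then on each block of $t$ steps raises $\nu$ by $1$ modulo $P$, and after one block all digit letters are in $V$. When $\nu$ next becomes $0$ after at least one block, the point is $(u_i,v_0,\dots,v_0)$ for some $i$. By monotonicity it lies in some $M^n(x)$.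

**Step 5: fill up the label side.** Starting from $(u_i,v_0,\dots,v_0)$ and keeping only digit letters in $V$, we never meet $y$, whose second coordinate is $\omega_r$. So one round of $tP$ steps replaces a label set $I$ by at least $F(I)$, and
$$M^{tPj}\bigl((u_i,v_0,\dots,v_0)\bigr)\supseteq\{u_{i'}:i'\in F^j(\{i\})\}\times\{v_0\}^{t-1}.$$
By Lemma 4(a) the right-hand side equals $U\times\{v_0\}^{t-1}=U\times\{\beta_0\}\times\{v_0\}^{t-2}$ for large $j$.

**Step 6: all tests succeed.** For $0\le c\le r-1$,
$$M^t\bigl(U\times\{\beta_c\}\times\{v_0\}^{t-2}\bigr)\supseteq U\times\{\beta_{c+1}\}\times\{v_0\}^{t-2}.$$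
Indeed, no point on the left is $y$, as $\beta_c\neq\omega_r$. The first digit is $c\le m-2$, so the labels are kept and the first step gives $\{\beta_c\}\times\{v_0\}^{t-2}\times U$. This contains the trigger $(\beta_c,v_0,\dots,v_0,u_{h_c})$, so the second step produces $\beta_{c+1}$ and the box contains $\{v_0\}^{t-2}\times U\times\{\beta_{c+1}\}$. Since $1\le c+1\le m-1$, $\tau(\beta_{c+1})\ne0$ in $\mathbb Z_m$, so no further digit is increased, and the remaining $t-2$ steps each produce $v_0$. After $tr$ steps we have a box containing $U\times\{\beta_r\}\times\{v_0\}^{t-2}$, which contains $y$.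

So $f$ is strongly connected, and as $|K|=s+m+r$, Proposition 7 is proved. $\square$

### 9.4 The lower bound in Theorem 3

Fix $t\ge2$. For large $k$ take $r=\lfloor\sqrt k\rfloor$, $s=\lfloor 2k/(t+1)\rfloor$ and $m=k-s-r\sim\frac{t-1}{t+1}k$. Then $r\le\min(m-1,s-1)$ for large $k$, and $\lceil s/(r+1)\rceil\le\sqrt k+1=o(k)$ as in Section 8. Proposition 7 gives
$$D_{t,k}\ge(1-o(1))\,t\Bigl(\frac{t-1}{t+1}\Bigr)^{t-1}\Bigl(\frac2{t+1}\Bigr)^2k^{t+1}=(1-o(1))\,\frac{4t(t-1)^{t-1}}{(t+1)^{t+1}}\,k^{t+1}.$$
The proportions are the best for Proposition 7: with $m=\alpha k$ and $s=(1-\alpha)k$ the main term is $t\alpha^{t-1}(1-\alpha)^2k^{t+1}$, which is maximal where $(t-1)(1-\alpha)=2\alpha$, that is, at $\alpha=\frac{t-1}{t+1}$. For $t=2$ the constant is $\frac8{27}$, half of what the overlapping alphabets gave in Section 8.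

Together with the upper bound $(t(k-1)+1)k^t-1$ from Section 3, this shows $D_{t,k}=\Theta_t(k^{t+1})$ for every fixed $t\ge2$, and Theorem 3 is proved. $\square$
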